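# A domain that is locally, but not globally, an $A^k$-domain of holomorphy

## From the Levi problem to $A^k$: guessing "yes"

A domain of holomorphy in $\mathbb C^n$ is, roughly, an open set whose holomorphic functions cannot all be continued past some piece of the boundary. The solution of the Levi problem says that this is a local property of the boundary: a domain in $\mathbb C^n$ is a domain of holomorphy if and only if it is locally a domain of holomorphy. Now replace "all holomorphic functions" by "all holomorphic functions that are $C^k$ up to the boundary". Is the property still local? The natural first guess is yes, and we begin by making the question precise and testing that guess.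

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $\mathbb D=\{|z|<1\}\subset\mathbb C$ and $D(c,r)=\{|z-c|<r\}$. For an open set $\Omega\subset\mathbb C^n$, $H(\Omega)$ is the space of holomorphic functions on $\Omega$ and $H^\infty(\Omega)$ is the space of bounded ones. For $k\in\mathbb N$ let $C^k(\overline\Omega)$ be the functions of class $C^k$ on $\Omega$ all of whose partial derivatives of order at most $k$ extend continuously to $\overline\Omega$, and put
$$A^k(\Omega)=H(\Omega)\cap C^k(\overline\Omega),\qquad A^\infty(\Omega)=\bigcap_{k\in\mathbb N}A^k(\Omega).$$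

**Definition ($A^k$-domain of holomorphy).** Let $k\in\mathbb N\cup\{\infty\}$. An open set $\Omega\subset\mathbb C^n$ is an *$A^k$-domain of holomorphy* if there do not exist open sets $\Omega_1,\Omega_2\subset\mathbb C^n$ such that

- (i) $\emptyset\ne\Omega_1\subset\Omega_2\cap\Omega$;
- (ii) $\Omega_2$ is connected and $\Omega_2\not\subset\Omega$;
- (iii) for every $f\in A^k(\Omega)$ there is $F\in H(\Omega_2)$ with $F=f$ on $\Omega_1$.

**Definition (local version).** A domain $\Omega\subset\mathbb C^n$ is *locally an $A^k$-domain of holomorphy* if every $p\in\partial\Omega$ has an open neighborhood $U$ such that $U\cap\Omega$ is an $A^k$-domain of holomorphy.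

In the first definition $\Omega$ need not be connected. This matters, because $U\cap\Omega$ may be disconnected even when $\Omega$ is a domain. Note also that $F$ is asked to agree with $f$ only on $\Omega_1$, not on all of $\Omega_2\cap\Omega$.

**The problem.** Does the following hold for every integer $n\ge2$ and every $k\in\mathbb N$: every domain $\Omega\subset\mathbb C^n$ that is locally an $A^k$-domain of holomorphy is an $A^k$-domain of holomorphy? The question is taken from Mathematica Bohemica, Vol. 131 (2006), No. 1, 49–61.

One half of the guess is free. Since $A^k\subset H$, a pair $(\Omega_1,\Omega_2)$ that is bad for $H$ is bad for $A^k$. Hence a domain that is locally an $A^k$-domain of holomorphy is locally a domain of holomorphy, so by the Levi problem it is a domain of holomorphy. What remains unclear is whether the non-extendable functions can be chosen smooth up to the boundary.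

## Convex domains, the punctured disc and the Hartogs triangle

**Convex domains.** Let $\Omega$ be convex and open, and suppose a pair $(\Omega_1,\Omega_2)$ as in (i)–(iii) exists. Since $\Omega_2$ is connected, meets $\Omega$ and is not contained in $\Omega$, it contains a point $a\in\partial\Omega$. A supporting hyperplane gives a nonconstant complex affine function $\ell$ with $\ell(a)=0$ and $\operatorname{Re}\ell>0$ on $\Omega$. For $\tau>0$, $h=\ell+\tau$ satisfies $\operatorname{Re}h\ge\tau$ on $\overline\Omega$, so $1/h\in A^\infty(\Omega)$, and for small $\tau$ it has a zero $b\in\Omega_2$. If $F\in H(\Omega_2)$ equals $1/h$ on $\Omega_1$, then $Fh=1$ on $\Omega_1$, hence on $\Omega_2$, and at $b$ this reads $0=1$. So every convex open set is an $A^k$-domain of holomorphy for every $k$, in agreement with the guess.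

**The punctured disc.** Let $\Omega=\mathbb D\setminus\{0\}$. Functions in $A^0(\Omega)$ are bounded and extend over $0$ by Riemann's theorem, so $\Omega$ is not an $A^0$-domain of holomorphy. The local property fails too: for any neighborhood $U$ of $0$, functions in $A^0(U\cap\Omega)$ extend over $0$ for the same reason. Again the guess survives.

**The Hartogs triangle.** Let $T=\{(z,w)\in\mathbb C^2:|z|<|w|<1\}$.

*Finite $k$.* Then $T$ is an $A^k$-domain of holomorphy. Suppose $(\Omega_1,\Omega_2)$ is a bad pair. Then $\Omega_2$ meets $\partial T$, and since the points with $w\ne0$ are dense in $\partial T$, it contains $a=(z_1,w_1)\in\partial T$ with $w_1\ne0$. If $|w_1|=1$, take $h=w-b$ with $|b|>1$ and $b$ close to $w_1$; then $1/h\in A^\infty(T)$, and the argument of the convex case applies. Otherwise $|z_1|=|w_1|>0$. Take $c$ with $|c|>1$ close to $z_1/w_1$ and put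
$$f(z,w)=\frac{w^{k+2}}{z-cw}.$$
The denominator vanishes on $\overline T$ only at the origin. A derivative of $f$ of order $l\le k$ is a rational function, smooth on $\overline T\setminus\{0\}$ and homogeneous of degree $k+1-l\ge1$, so it tends to $0$ at the origin. Thus $f\in A^k(T)$. If $F\in H(\Omega_2)$ extends $f|_{\Omega_1}$, then $F\cdot(z-cw)=w^{k+2}$ on $\Omega_2$. For $c$ close enough to $z_1/w_1$ the point $(cw_1,w_1)$ lies in $\Omega_2$, and there the identity reads $0=w_1^{k+2}\ne0$.

*$k=\infty$.* Here the picture changes, by a computation that we shall reuse.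

**Observation 1.** Let $W\subset\mathbb C^2$ be open, $c\in\mathbb C$, $r>0$, $P=D(c,r)\times D(0,r)$, and let $u:D(c,r)\to[-\infty,\infty)$ be upper semicontinuous with $u(c)=-\infty$ and $W\cap P=\{(z,w)\in P:|w|>e^{u(z)}\}$. Then there are $\delta,\sigma>0$ such that for every $f\in A^\infty(W)$ some $F$ holomorphic on $D(c,\delta)\times D(0,\sigma)$ equals $f$ on $W\cap(D(c,\delta)\times D(0,\sigma))$.

*Proof.* Fix $\sigma\in(0,r)$. By upper semicontinuity there is $\delta\in(0,r)$ with $u<\log(\sigma/2)$ on $D(c,\delta)$. So for $z\in D(c,\delta)$ the fiber contains the circle $|w|=\sigma$, and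
$$a_j(z)=\frac1{2\pi i}\int_{|w|=\sigma}f(z,w)\,w^{-j-1}\,dw\qquad(j\in\mathbb Z)$$
is holomorphic on $D(c,\delta)$. Differentiate under the integral: $a_j^{(N)}(c)$ is the $j$-th Laurent coefficient of $w\mapsto\partial_z^Nf(c,w)$. This function is holomorphic on $0<|w|<r$, because $u(c)=-\infty$. It is bounded, say by $A_N$, because $\overline{W\cap P}$ is a compact subset of $\overline W$. Shifting the circle to $|w|=\tau$ gives $|a_j^{(N)}(c)|\le A_N\tau^{|j|}$ for $j\le-1$; let $\tau\to0$. So for $j\le-1$ all derivatives of $a_j$ vanish at $c$, hence $a_j\equiv0$ on $D(c,\delta)$. For each $z\in D(c,\delta)$ the Laurent series of $f(z,\cdot)$ on $e^{u(z)}<|w|<r$ therefore has no negative powers, and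
$$F(z,w)=\frac1{2\pi i}\int_{|\omega|=\sigma}\frac{f(z,\omega)}{\omega-w}\,d\omega=\sum_{j\ge0}a_j(z)w^j$$
is holomorphic on $D(c,\delta)\times D(0,\sigma)$ and equals $f$ on the part of $W$ in it. $\square$

With $c=0$ and $u=\log|z|$, Observation 1 applies to $W=T$ and to $W=U\cap T$ for every neighborhood $U$ of the origin. So $T$ is not an $A^\infty$-domain of holomorphy, and the local property fails at the origin as well. The guess holds in every test so far.

Keep one feature in mind. Over $z=0$ the Hartogs triangle has a "well": its fiber reaches down to $w=0$. For $f\in A^k$ the proof of Observation 1 gives $a_j^{(N)}(0)=0$ for $N\le k$. One well makes the negative coefficients vanish only to the order that the smoothness of $f$ pays for.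

## Cutting off and correcting: one variable, and the obstacle in two

How would one prove the guess? Take a function $f$ near a boundary point $a$, multiply it by a cutoff function, and solve a $\bar\partial$-equation to make the product holomorphic again. In one variable with $k=0$ this works.

**Proposition 1.** Every domain $\Omega\subset\mathbb C$ that is locally an $A^0$-domain of holomorphy is an $A^0$-domain of holomorphy.

*Proof.* Suppose $\Omega_1,\Omega_2$ satisfy (i)–(iii) for $\Omega$ and $k=0$.

**Step 1: find a boundary point that is crossed.** Let $\Omega_1^*$ be a connected component of $\Omega_2\cap\Omega$ that meets $\Omega_1$. It is a nonempty open subset of the connected set $\Omega_2$, and it is not all of $\Omega_2$ since $\Omega_2\not\subset\Omega$. So there is $a\in\partial\Omega_1^*\cap\Omega_2$. If $a\in\Omega$, a small disc about $a$ would lie in $\Omega_2\cap\Omega$ and meet the component $\Omega_1^*$, hence lie in it, and $a\in\Omega_1^*$; but an open set contains none of its boundary points. So $a\in\partial\Omega$.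

**Step 2: globalize a local function.** Let $U$ be a neighborhood of $a$ with $U\cap\Omega$ an $A^0$-domain of holomorphy. Choose $s>0$ with $\overline{D(a,2s)}\subset U\cap\Omega_2$ and $\chi\in C_c^\infty(D(a,2s))$ with $\chi=1$ on $D(a,s)$. Let $f\in A^0(U\cap\Omega)$. Put $\varphi=f\,\partial\chi/\partial\bar z$ on $U\cap\Omega$ and $\varphi=0$ elsewhere. Since $f$ is continuous on $\overline{U\cap\Omega}$, it is bounded on $\Omega\cap D(a,2s)$, so $\varphi$ is bounded with compact support. The Cauchy transform
$$C\varphi(z)=\frac1\pi\int\frac{\varphi(\zeta)}{z-\zeta}\,dA(\zeta)$$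
is the convolution of $\varphi$ with the locally integrable function $1/(\pi z)$, the fundamental solution of $\partial/\partial\bar z$. Hence it is continuous on $\mathbb C$ and $\bar\partial C\varphi=\varphi$ in the sense of distributions. As $\varphi=0$ on $D(a,s)$, Weyl's lemma shows that $C\varphi$ is holomorphic there.

Put $g=\chi f-C\varphi$, where $\chi f$ means $0$ off $D(a,2s)$. It is continuous on $\overline\Omega$, because $\overline\Omega\cap D(a,2s)\subset\overline{U\cap\Omega}$ and $\chi$ has compact support in $D(a,2s)$. On $\Omega$ we have $\bar\partial(\chi f)=\varphi$, so $\bar\partial g=0$ and $g\in A^0(\Omega)$.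

**Step 3: transfer the extension to $f$.** By (iii) there is $G\in H(\Omega_2)$ with $G=g$ on $\Omega_1$, hence on the connected set $\Omega_1^*$. On $\Omega_1^*\cap D(a,s)$, which is nonempty, $f=G+C\varphi$, and the right side is holomorphic on $D(a,s)$. As $f$ was arbitrary, the pair $(\Omega_1^*\cap D(a,s),\,D(a,s))$ satisfies (i)–(iii) for $U\cap\Omega$ and $k=0$; in (ii), $a\in D(a,s)\setminus\Omega$. This contradicts the choice of $U$. $\square$

For $n\ge2$ the argument stops at one precise point. Step 2 extends $\varphi=f\,\bar\partial\chi$ by $0$ across $\partial\Omega$ and solves $\bar\partial u=\varphi$ on the whole space. In several variables $\varphi$ is a $(0,1)$-form, and solvability forces $\bar\partial\varphi=0$, which the extension by $0$ destroys. For example, take $\Omega=\{x<0\}$ with $x=\operatorname{Re}z$ in $\mathbb C^2$, $f=1$ and $a=0$. Then $\varphi=1_\Omega\,\bar\partial\chi$ and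
$$\bar\partial\varphi=\bar\partial 1_\Omega\wedge\bar\partial\chi=-\tfrac12\,\delta(x)\,\frac{\partial\chi}{\partial\bar w}\,d\bar z\wedge d\bar w .$$
This is not zero: $w\mapsto\chi(0,w)$ has compact support and equals $1$ near $0$, so it is not holomorphic, and $\partial\chi/\partial\bar w$ does not vanish identically on $\{x=0\}$. One could instead try to solve on $\Omega$ alone, but Step 3 needs a correction term that is holomorphic in a full neighborhood of $a$, on both sides of the boundary. So we look for a counterexample.

## Infinitely many wells, and why they must have a bottom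

The Hartogs triangle suggests how to force extension. A single well over $z=0$ controls finitely many derivatives of $a_j$, so let us try infinitely many wells, over points $q_i=4^{-i}$, $i\ge1$, that accumulate at $0$. Put
$$u(z)=\sum_{i\ge1}2^{-i}\log\frac{|z-q_i|}2,\qquad \Omega'=\{(z,w)\in\mathbb D^2:|w|>e^{u(z)}\}.$$
For $z\in\mathbb D$ each logarithm is at most $\log\frac58<0$, because $|z-q_i|\le\frac54$. So the partial sums decrease, $u$ is upper semicontinuous, $e^u\le\frac58$, and $u(q_i)=-\infty$. Let $f\in H^\infty(\Omega')$ and let $a_j$ be its Laurent coefficients in $w$, computed on $|w|=\frac34$. Over $z=q_i$ the fiber is $0<|w|<1$ and $f$ is bounded there, so $a_j(q_i)=0$ for $j\le-1$. The $q_i$ accumulate at $0\in\mathbb D$, hence $a_j\equiv0$ for $j\le-1$, and $f$ extends to $\mathbb D^2$. Mere boundedness of $f$ was enough, so the global half is settled for all $k$ at once.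

The local half breaks. Each point $(q_i,0)$ lies in $\partial\Omega'$, and Observation 1, with $W=U\cap\Omega'$ and $c=q_i$, shows that for no neighborhood $U$ of $(q_i,0)$ is $U\cap\Omega'$ an $A^\infty$-domain of holomorphy. The same happens at $(0,0)$, since every neighborhood of $(0,0)$ is a neighborhood of $(q_i,0)$ for large $i$. So $\Omega'$ is useless for $k=\infty$; we leave finite $k$ aside, since we want one domain for all $k$.

The way out is that the exact zeros $a_j(q_i)=0$ were more than we needed. A holomorphic function that is not identically zero satisfies $|a(z)|\ge c|z|^N$ near $0$. So it suffices that $|a_j(q_i)|$ is smaller than every power of $|q_i|$, and this follows if the well over $q_i$ is very deep but has a bottom at positive height. Then the points $(q_i,0)$ are no longer in the boundary, and every single well stays away from $w=0$. The only trouble left is at points with $z=0$ and $w=0$, where infinitely many wells accumulate. There we arrange that between the wells there is a floor at a fixed positive height, so that below that height the domain falls apart into separate wells. A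 function on a small neighborhood may then be chosen independently in each well. A global function cannot be, because all wells are joined above the floor.

Write points of $\mathbb C^n$ as $(z,w,\xi)$ with $z,w\in\mathbb C$ and $\xi\in\mathbb C^{n-2}$ ($\xi$ is absent if $n=2$). For $i\ge1$ put $q_i=4^{-i}$, $\varepsilon_i=2^{-i}$, $\rho_i=\exp(-8^i)$, and for $z\in\overline{\mathbb D}$
$$v_i(z)=\log\Big(\tfrac12\max(|z-q_i|,\rho_i)\Big),\qquad v(z)=\sum_{i\ge1}\varepsilon_iv_i(z),$$
$$\Omega=\{(z,w,\xi)\in\mathbb D^n:\ |w|>e^{v(z)}\}.$$

**Theorem 2.** Let $n\ge2$. Then $\Omega$ is a bounded domain in $\mathbb C^n$ such that: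

(a) every $f\in H^\infty(\Omega)$ extends holomorphically to $\mathbb D^n\not\subset\Omega$. Hence $\Omega$ is not an $A^k$-domain of holomorphy for any $k\in\mathbb N\cup\{\infty\}$;

(b) every $p\in\partial\Omega$ has arbitrarily small neighborhoods $U$ such that $U\cap\Omega$ is an $A^k$-domain of holomorphy for all $k\in\mathbb N\cup\{\infty\}$ simultaneously. In particular $\Omega$ is locally an $A^k$-domain of holomorphy for every $k$.

So the guess is wrong for every $n\ge2$ and every $k\in\mathbb N$ (and for $k=\infty$), and one bounded domain in $\mathbb C^n$ serves for all $k$. By Proposition 1, for $k=0$ the hypothesis $n\ge2$ cannot be dropped.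

## The weight $v$: deep at $q_i$, bounded below between the wells

We use three facts about subharmonic functions: they are upper semicontinuous and satisfy the sub-mean value inequality; the maximum of two is subharmonic; a decreasing limit of subharmonic functions is subharmonic or identically $-\infty$ on a connected set.

Let $\Delta_i=D(q_i,4^{-i-1})$, the disc under the $i$-th well. Since $4^{-i-1}=\frac14q_i$,
$$\overline{\Delta_i}\subset\{\tfrac34\,4^{-i}\le|z|\le\tfrac54\,4^{-i}\}.$$
As $\frac54\,4^{-i-1}=\frac5{16}\,4^{-i}<\frac34\,4^{-i}$, the $\overline{\Delta_i}$ are pairwise disjoint. They lie in $\mathbb D\setminus\{0\}$ and accumulate only at $0$.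

**(V1) An upper bound.** On $\overline{\mathbb D}$ we have $|z-q_i|\le\frac54$ and $\rho_i<1$, so $v_i\le\log\frac58<0$. Since $\sum\varepsilon_i=1$, $e^v\le\frac58$.

**(V2) Regularity.** Let $0<t\le|z|\le1$. If $q_i<t/2$, then $|z-q_i|\ge t/2$, so $0\ge v_i(z)\ge\log(t/4)$. This covers all but finitely many $i$, so by the Weierstrass test the series converges uniformly on $\{t\le|z|\le1\}$. Each $v_i$ is continuous, hence $v$ is finite and continuous on $\overline{\mathbb D}\setminus\{0\}$. At $0$, since $\rho_i<4^{-i}$,
$$v(0)=-\sum_{i\ge1}2^{-i}(i\log4+\log2)=-(2\log4+\log2)=-\log32>-\infty .$$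
Each $v_i$ is the maximum of $\log\frac{|z-q_i|}2$ and a constant, so it is subharmonic on $\mathbb D$. The partial sums are continuous on $\overline{\mathbb D}$, subharmonic on $\mathbb D$, and decreasing because $v_i<0$. So $v$ is upper semicontinuous on $\overline{\mathbb D}$ and subharmonic on $\mathbb D$.

**(V3) The floor between the wells.** If $z\in\mathbb D\setminus\bigcup_i\Delta_i$, then $|z-q_i|\ge4^{-i-1}$ for all $i$, so $v(z)\ge-M$ with
$$M=\sum_{i\ge1}2^{-i}\big((i+1)\log4+\log2\big)=3\log4+\log2=\log128 .$$

**(V4) The depth of the wells.** As all $v_l<0$, $v(q_i)\le\varepsilon_iv_i(q_i)=2^{-i}(-8^i-\log2)\le-4^i$.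

By (V4), $v(q_i)\to-\infty$, although $v(0)=-\log32$. So $v$ is discontinuous at $0$, and only there. Below height $|w|=\frac1{128}$ the domain $\Omega$ lives only over the discs $\Delta_i$.

**$\Omega$ is a bounded domain.** It lies in $\mathbb D^n$, and it is open since $v$ is upper semicontinuous. The set $\mathbb D\times\{|w|=\frac34\}\times\mathbb D^{n-2}$ is connected and lies in $\Omega$ by (V1). Each fiber of $\Omega$ over $(z,\xi)$ is the annulus $e^{v(z)}<|w|<1$, which is connected and meets that set. So $\Omega$ is connected.

## Bounded functions extend over the polydisc: proof of (a)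

Let $f\in H^\infty(\Omega)$ with $|f|\le A$.

**Step 1: Laurent coefficients in $w$.** We set up the objects that must vanish. For $j\in\mathbb Z$ put
$$a_j(z,\xi)=\frac1{2\pi i}\int_{|w|=3/4}f(z,w,\xi)\,w^{-j-1}\,dw .$$
By (V1) the circle lies in every fiber, so $a_j$ is holomorphic on $\mathbb D\times\mathbb D^{n-2}$. By Cauchy's theorem in the fiber, for fixed $(z,\xi)$ the circle may be replaced by $|w|=\tau$ with any $\tau\in(e^{v(z)},1)$.

**Step 2: smallness at the bottoms of the wells.** Let $j\le-1$. For $\tau\in(e^{v(q_i)},1)$ we get $|a_j(q_i,\xi)|\le A\tau^{|j|}$. Let $\tau\downarrow e^{v(q_i)}$ and use (V4):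
$$|a_j(q_i,\xi)|\le Ae^{|j|v(q_i)}\le Ae^{-4^i}\qquad(i\ge1).\tag{1}$$

**Step 3: smallness forces vanishing.** Fix $\xi$ and $j\le-1$, and suppose $a_j(\cdot,\xi)\not\equiv0$. If $N\ge0$ is its order of vanishing at $0$, there is $c>0$ with $|a_j(z,\xi)|\ge c|z|^N$ near $0$. With $z=q_i=4^{-i}$ and (1),
$$c\le A\exp(iN\log4-4^i)$$
for all large $i$. The right side tends to $0$, a contradiction. So $a_j\equiv0$ for all $j\le-1$.

**Step 4: the extension.** For each $(z,\xi)$ the Laurent series of $f(z,\cdot,\xi)$ on $e^{v(z)}<|w|<1$ has no negative powers, so $f=\sum_{j\ge0}a_jw^j$ there. The function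
$$F(z,w,\xi)=\frac1{2\pi i}\int_{|\omega|=3/4}\frac{f(z,\omega,\xi)}{\omega-w}\,d\omega\qquad(|w|<\tfrac34)$$
is holomorphic on $\mathbb D\times D(0,\frac34)\times\mathbb D^{n-2}$. Expanding $\frac1{\omega-w}=\sum_{j\ge0}w^j\omega^{-j-1}$ gives $F=\sum_{j\ge0}a_jw^j$, so $F=f$ on $\Omega\cap\{|w|<\frac34\}$. Points of $\mathbb D^n$ with $|w|\ge\frac34$ lie in $\Omega$ by (V1). So $f$ and $F$ together define a holomorphic extension of $f$ to $\mathbb D^n$.

**Step 5: the conclusion for $A^k$.** Since $\overline\Omega$ is compact, $A^k(\Omega)\subset H^\infty(\Omega)$ for all $k\in\mathbb N\cup\{\infty\}$. Take $\Omega_1=\Omega$ and $\Omega_2=\mathbb D^n$; the latter is connected and contains $0\notin\Omega$. Conditions (i)–(iii) hold, so $\Omega$ is not an $A^k$-domain of holomorphy. This proves (a). $\square$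

## Entire functions that vanish just outside a piece

For (b) we need functions on $U\cap\Omega$ that are smooth up to the boundary and do not extend. As for convex domains, we use $1/h$ with $h$ entire, zero-free on the closure and vanishing very near a boundary point.

**Definition (property (H)).** An open set $E\subset\mathbb C^n$ *satisfies (H)* if there is a dense subset of $\partial E$ such that, for each $a$ in it and each neighborhood $N$ of $a$, there is an entire function $h$ with no zero on $\overline E$ and with a zero in $N$.

For example, $\mathbb D\times\{\frac12<|w|<1\}$ satisfies (H): use $h=z-c$ with $|c|>1$, and $h=w-b$ with $|b|>1$ or $|b|<\frac12$. The punctured disc does not: its isolated boundary point $0$ lies in every dense subset of the boundary, and an $h$ without zeros on $\overline{\mathbb D}$ has none near $0$.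

**Lemma 3.** Let $E$ be the union of finitely or infinitely many pairwise disjoint open sets $E_i$, each satisfying (H), with $\overline{E_i}\cap\overline{E\setminus E_i}=\emptyset$ for all $i$. Then $E$ is an $A^k$-domain of holomorphy for every $k\in\mathbb N\cup\{\infty\}$.

*Proof.* Suppose $\Omega_1,\Omega_2$ satisfy (i)–(iii) for $E$.

**Step 1: pick one piece and a zero.** $\Omega_1$ meets some $E_i$. The connected set $\Omega_2$ meets $E_i$ and is not contained in $E_i$, because it is not contained in $E$. So it meets $\partial E_i$, and being open it contains a point of the dense subset in (H). Hence there are an entire $h$, zero-free on $\overline{E_i}$, and $b\in\Omega_2$ with $h(b)=0$.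

**Step 2: a test function living on that piece.** Put $f=1/h$ on $E_i$ and $f=0$ on $E\setminus E_i$. The closed sets $\overline{E_i}$ and $\overline{E\setminus E_i}$ are disjoint with union $\overline E$, and $1/h$ is holomorphic in a neighborhood of $\overline{E_i}$. So all derivatives of $f$ extend continuously to $\overline E$, that is, $f\in A^\infty(E)\subset A^k(E)$.

**Step 3: contradiction.** Let $F\in H(\Omega_2)$ with $F=f$ on $\Omega_1$. Then $Fh=1$ on the nonempty open set $\Omega_1\cap E_i$, hence on the connected set $\Omega_2$. At $b$ this reads $0=1$. $\square$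

## Polynomials that follow $v$ from below

The curved part of $\partial\Omega$ is $|w|=e^{v(z)}$. If $v$ were $\frac pm\log\frac{|z-q|}2$ with integers $p,m\ge1$, then $R=\big(\frac{z-q}2\big)^p$ would satisfy $|R|^{1/m}=e^v$, and the zero set of $w^m-R(z)$ would lie in $|w|=e^v$. We want something similar for our $v$: $|R|^{1/m}$ strictly below $e^v$ everywhere, and almost equal to $e^v$ at one given point $z_1$. Two things are in the way. The weight is an infinite sum whose tail is small only away from $z=0$; and $v_i$ is capped. For the first we pay with a power of $z$, which makes $R$ tiny near $0$. This is harmless on pieces where $|w|>\kappa$, and that is why $\kappa$ appears below. For the second we choose, according to $z_1$, the branch of the maximum that is attained at $z_1$; each branch lies below the maximum everywhere.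

**Lemma 4.** Let $z_1\in\overline{\mathbb D}\setminus\{0\}$, $0<\kappa<1$, $\eta>0$. There are $m\ge1$ and a polynomial $R$ with $R(0)=0$,
$$|R(z)|^{1/m}<\max(e^{v(z)},\kappa)\quad(z\in\overline{\mathbb D}\setminus\{0\}),\qquad |R(z_1)|^{1/m}>e^{v(z_1)-\eta}.$$

*Proof.*

**Step 1: choose the parameters.** The aim is to fix the power of $z$ and the length of the sum. Choose $\theta>0$ with $\theta\log\frac1{|z_1|}<\frac\eta4$ and put $t=\kappa^{1/\theta}\in(0,1)$, so that $\theta\log t=\log\kappa$. By the uniform convergence in (V2) choose $N$ such that the tail $T_N=\sum_{i>N}\varepsilon_iv_i$ satisfies $-\frac\eta2<T_N\le0$ on $\{t\le|z|\le1\}$. Let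
$$I=\{i\le N:|z_1-q_i|>\rho_i\},\qquad J=\{1,\dots,N\}\setminus I .$$

**Step 2: define $R$.** For $m\ge1$ put $n_i=\lceil m\varepsilon_i\rceil$, $n_0=\lceil m\theta\rceil\ge1$ and
$$R(z)=e^{-m\eta/2}\,z^{n_0}\prod_{i\in I}\Big(\frac{z-q_i}2\Big)^{n_i}\prod_{i\in J}\Big(\frac{\rho_i}2\Big)^{m\varepsilon_i}.$$
The last product is a positive constant, so $R$ is a polynomial, and $R(0)=0$.

**Step 3: the upper bound.** On $\overline{\mathbb D}$ the numbers $\log|z|$, $\log\frac{|z-q_i|}2$, $\log\frac{\rho_i}2$ are $\le0$ (possibly $-\infty$), and the last two are $\le v_i(z)$. Rounding an exponent up only decreases its contribution: $n_i\log\frac{|z-q_i|}2\le m\varepsilon_i\log\frac{|z-q_i|}2\le m\varepsilon_iv_i(z)$, and likewise for $n_0$. So for $z\in\overline{\mathbb D}\setminus\{0\}$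
$$\tfrac1m\log|R(z)|\le-\tfrac\eta2+\theta\log|z|+\sum_{i\le N}\varepsilon_iv_i(z).\tag{2}$$
If $0<|z|<t$, the sum is $\le0$ and the right side is $<\theta\log|z|<\theta\log t=\log\kappa$. If $|z|\ge t$, then $\theta\log|z|\le0$ and the sum equals $v(z)-T_N(z)$, so the right side is $\le-\frac\eta2+v(z)-T_N(z)<v(z)$. This is the first inequality.

**Step 4: the lower bound at $z_1$.** Here $\log\frac{|z_1-q_i|}2=v_i(z_1)$ for $i\in I$ and $\log\frac{\rho_i}2=v_i(z_1)$ for $i\in J$, and all logarithms are finite. As $m\to\infty$, $n_i/m\to\varepsilon_i$ and $n_0/m\to\theta$, so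
$$\tfrac1m\log|R(z_1)|\to-\tfrac\eta2+\theta\log|z_1|+\sum_{i\le N}\varepsilon_iv_i(z_1)\ge-\tfrac\eta2-\tfrac\eta4+v(z_1)>v(z_1)-\eta .$$
We used $\sum_{i\le N}\varepsilon_iv_i(z_1)=v(z_1)-T_N(z_1)\ge v(z_1)$, which needs only $T_N\le0$; it does not matter whether $|z_1|\ge t$. Take $m$ large. $\square$

## Convex pieces of $\Omega$ that stay away from $w=0$

**Proposition 5.** Let $X\subset\mathbb D^n$ be convex and open, and let $E=X\cap\Omega\ne\emptyset$ with $\inf_E|w|>0$. Then $E$ satisfies (H).

*Proof.*

**Step 1: what $\overline E$ looks like.** Fix $0<\kappa<1$ with $|w|>\kappa$ on $\overline E$; for instance $\kappa=\frac12\inf_E|w|$. On $E$ we have $|w|>e^{v(z)}$, and $v$ is continuous on $\overline{\mathbb D}\setminus\{0\}$. So in the limit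
$$|w|\ge e^{v(z)}\quad\text{for }(z,w,\xi)\in\overline E,\ z\ne0.\tag{3}$$
Let $a=(z_1,w_1,\xi_1)\in\partial E\subset\overline X$. Since $E$ is open, $a\notin E$. There are three types of points. In types (α) and (β) we construct $h$; those of type (γ) we show to be limits of points of type (β).

**Step 2, type (α): $a\notin X$.** Use convexity. By the supporting hyperplane theorem, as $X$ is convex and open, there is a nonconstant complex affine function $\ell$ with $\ell(a)=0$ and $\operatorname{Re}\ell>0$ on $X$. For $\tau>0$ the function $h=\ell+\tau$ has $\operatorname{Re}h\ge\tau$ on $\overline X\supset\overline E$, so no zero there. As $\tau\to0$ it has zeros arbitrarily close to $a$: if $e$ is a vector with $\ell(a+e)=1$, then $h(a-\tau e)=0$.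

**Step 3, type (β): $a\in X$, $z_1\ne0$.** Use Lemma 4. By (3), $|w_1|\ge e^{v(z_1)}$. Since $a\in X\setminus E$, $a\notin\Omega$, and as $a\in\mathbb D^n$ this means $|w_1|\le e^{v(z_1)}$. So $|w_1|=e^{v(z_1)}$, and this is $>\kappa$ because $a\in\overline E$. Given $\eta>0$, take $R,m$ from Lemma 4. Since $\max(e^{v(z_1)},\kappa)=e^{v(z_1)}$,
$$e^{v(z_1)-\eta}<|R(z_1)|^{1/m}<e^{v(z_1)} .$$
Put $w^*=\frac{w_1}{|w_1|}|R(z_1)|^{1/m}$. Then $|w^*|^m=|R(z_1)|$, so after multiplying $R$ by a unimodular constant, which changes no modulus, $R(z_1)=(w^*)^m$. Let $h(z,w,\xi)=w^m-R(z)$. It has no zero on $\overline E$: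

- if $z\ne0$, then by (3) and the choice of $\kappa$, $|w|\ge\max(e^{v(z)},\kappa)>|R(z)|^{1/m}$;
- if $z=0$, then $R(0)=0$, while $w^m\ne0$ because $|w|>\kappa$.

It vanishes at $(z_1,w^*,\xi_1)$, whose distance to $a$ is
$$|w_1-w^*|=e^{v(z_1)}-|R(z_1)|^{1/m}<e^{v(z_1)}(1-e^{-\eta}),$$
which is arbitrarily small as $\eta\to0$.

**Step 4, type (γ): $a\in X$, $z_1=0$.** We show that $a$ is a limit of points of type (β); the tool is subharmonicity of $v$ at its discontinuity. Since $a\in X\setminus\Omega$, $|w_1|\le e^{v(0)}$, and $w_1\ne0$ because $a\in\overline E$. Let $N\subset X$ be a polydisc of radius $s$ centered at $a$, and suppose that $N\cap\partial E\subset\{z=0\}$. The set $N\setminus\{z=0\}$ is a punctured disc times a polydisc, hence connected. It meets $E$, since $N\cap E$ is nonempty and open and so does not lie in $\{z=0\}$. It contains no point of $\partial E$. So it lies in $E$. Choose $w'\in D(w_1,s)$ with $0<|w'|<|w_1|$. Then $(z,w',\xi_1)\in\Omega$ for all $0<|z|<s$, that is,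
$$v(z)<\log|w'|<\log|w_1|\le v(0)\qquad(0<|z|<s).$$
Averaging over a circle $|z|=r'$ with $0<r'<s$ gives a mean at most $\log|w'|<v(0)$, which contradicts the sub-mean value inequality for $v$ at $0$. So every such $N$ contains a point of $\partial E$ with $z\ne0$. It lies in $N\subset X$, so it is of type (β).

Hence the points of types (α) and (β) are dense in $\partial E$, and (H) follows. $\square$

## Boundary points off and on $\{w=0\}$: proof of (b)

Let $p=(z_0,w_0,\xi_0)\in\partial\Omega$. All polydiscs below have the same radius in every variable.

**Case 1: $w_0\ne0$.** Near $p$ we are away from $\{w=0\}$, so one convex piece suffices. Let $U$ be the polydisc of any radius $r<|w_0|$ centered at $p$. Then $X=U\cap\mathbb D^n$ is convex and open, $U\cap\Omega=X\cap\Omega\ne\emptyset$, and $|w|\ge|w_0|-r>0$ on it. By Proposition 5, $U\cap\Omega$ satisfies (H). By Lemma 3 with a single piece, it is an $A^k$-domain of holomorphy for all $k\in\mathbb N\cup\{\infty\}$.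

**Case 2: $w_0=0$.** Here infinitely many wells come in, and we separate them. First, $z_0=0$: if $z_0\ne0$, continuity of $v$ at $z_0\in\overline{\mathbb D}\setminus\{0\}$ would give $|w_0|\ge e^{v(z_0)}>0$. Let $U$ be the polydisc centered at $p$ of any radius $r<\min(1,e^{-M})=\frac1{128}$, and let $E=U\cap\Omega$, which is nonempty. For $(z,w,\xi)\in E$ we have $v(z)<\log|w|<\log r<-M$, so $z\in\bigcup_i\Delta_i$ by (V3). Thus $E$ is the disjoint union of the nonempty sets among
$$E_i=E\cap\{z\in\Delta_i\}.$$
We check the hypotheses of Lemma 3 for these.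

*Each $E_i$ satisfies (H).* We have $E_i=X_i\cap\Omega$ with $X_i=U\cap\mathbb D^n\cap\{z\in\Delta_i\}\subset\mathbb D^n$ convex and open. On $E_i$, $|w|>e^{v(z)}\ge\min_{\overline{\Delta_i}}e^v>0$, because $v$ is finite and continuous on the compact set $\overline{\Delta_i}\not\ni0$. This is where the bottom of the well is used. Proposition 5 applies.

*The pieces are separated.* We have $\overline{E_i}\subset\{z\in\overline{\Delta_i}\}$. Since the $\Delta_l$ accumulate only at $0$, the set $\{0\}\cup\bigcup_{l\ne i}\overline{\Delta_l}$ is closed, so
$$\overline{E\setminus E_i}\subset\Big\{z\in\{0\}\cup\bigcup_{l\ne i}\overline{\Delta_l}\Big\}.$$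
As the $\overline{\Delta_l}$ are pairwise disjoint and do not contain $0$, $\overline{E_i}\cap\overline{E\setminus E_i}=\emptyset$.

By Lemma 3, $E=U\cap\Omega$ is an $A^k$-domain of holomorphy for all $k\in\mathbb N\cup\{\infty\}$. In both cases $r$ may be taken arbitrarily small, so (b) holds, and with it Theorem 2. $\square$
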